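# Three clocks and one sum: reachability for timed automata with additive clock constraints

## 1. Clocks, additive guards, and two undecidable problems

**Definition (timed automaton; Alur and Dill).** Let $X$ be a finite set of real-valued clocks. A timed automaton is a tuple $A=(L,\ell_0,\Sigma,X,T)$, where $L$ is a finite set of locations, $\ell_0\in L$ is the initial location, $\Sigma$ is a finite alphabet of actions, and $T$ is a finite set of transitions $\ell\xrightarrow{g,a,R}\ell'$. Here $g$ is a clock constraint, called the guard, $a\in\Sigma$, and $R\subseteq X$ is the set of clocks that are reset to $0$.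

A configuration is a pair $(\ell,v)$ with a valuation $v:X\to\mathbb{R}_{\ge 0}$. There are two kinds of steps. A delay step is $(\ell,v)\to(\ell,v+d)$ for any $d\ge 0$: all clocks advance by the same amount. A discrete step is $(\ell,v)\to(\ell',v[R:=0])$ along a transition $\ell\xrightarrow{g,a,R}\ell'$ with $v\models g$. A run starts in $(\ell_0,\mathbf 0)$.

**Definition (additive clock constraints).** A guard is a Boolean combination of atoms $x\sim c$ and $x+y\sim c$, where $x,y\in X$, $c$ is an integer and ${\sim}\in\{<,\le,=,\ge,>\}$.

**Example.** Take clocks $x,y$, a transition $\ell_0\to\ell_1$ with guard $x+y=1$ and reset set $\{x\}$, and a transition $\ell_1\to\ell_2$ with guard $y=1$ and no reset. From $(0,0)$ both clocks advance together, so the first guard holds exactly at $(\tfrac12,\tfrac12)$. The reset gives $(0,\tfrac12)$, and $y=1$ holds at $(\tfrac12,1)$. So $\ell_2$ is reachable, with valuation $(\tfrac12,1)$ on entry. If we replace the second guard by $x=1\wedge y=1$, then $\ell_2$ is not reachable.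

**Conventions.** Actions play no role, and we drop them. A transition with guard $g$ and reset set $R$ is written $[g;R]$, and we often omit the braces of $R$. "True" is the empty conjunction. With clocks $x,y,z$, a valuation is written $(x,y,z)$. A run is viewed as a sequence of transitions, each preceded by a delay $\ge0$. Time spent in a location therefore counts as the delay before the next transition taken there.

**Definition (reachability problem).** Given an automaton $A$ and a location $\ell_f$, decide whether some run from $(\ell_0,\mathbf 0)$ reaches a configuration with location $\ell_f$.

**Definition (stable relation).** Fix a set of guards. An equivalence relation $\equiv$ on valuations is *stable* (it is a time-abstract bisimulation) if $v\equiv w$ implies three things: $v$ and $w$ satisfy the same guards of the set; for every $d\ge0$ there is $d'\ge0$ with $v+d\equiv w+d'$; and $v[R:=0]\equiv w[R:=0]$ for every $R\subseteq X$.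

**Example.** For one clock and the guard $x=1$, the classes $\{0\},(0,1),\{1\},(1,\infty)$ form a stable relation. The guard holds on exactly one class and resets lead to $\{0\}$. For the delay condition, the classes $\{0\}$ and $\{1\}$ have one element each, and in $(1,\infty)$ one takes $d'=0$. If $v,w\in(0,1)$, then $v+d\in(0,1)$ is matched by $d'=0$, $v+d=1$ by $d'=1-w$, and $v+d>1$ by $d'=1$.

A stable relation with finitely many classes that can be computed with yields a decision procedure: one searches the finite graph whose vertices are pairs (location, class). This is the region-graph method.

**Definition (PCP).** An instance of Post's Correspondence Problem is a list of pairs $(u_1,v_1),\dots,(u_k,v_k)$ of nonempty binary words. The question is whether there are $r\ge1$ and indices $i_1,\dots,i_r$ with $u_{i_1}\cdots u_{i_r}=v_{i_1}\cdots v_{i_r}$. This is undecidable over $\{0,1\}$ (E. Post 1946). Since the halting problem reduces to it, it is $\Sigma^0_1$-hard.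

**Example.** The pairs $(0,01),(11,1)$ have the solution $1,2$, because $0\cdot 11=01\cdot 1$. The single pair $(0,1)$ has no solution.

**Definition (two-counter machine).** A deterministic two-counter machine has two counters with values in $\mathbb{N}$ and instructions of three kinds: "$c:=c+1$; goto $q'$", "if $c=0$ goto $q'$ else $c:=c-1$; goto $q''$", and halt. Whether such a machine, started with both counters $0$, halts is undecidable (Minsky 1967).

**Example.** The machine with $q_0$: "$c_1:=c_1+1$; goto $q_1$", $q_1$: "if $c_1=0$ goto $q_0$ else $c_1:=c_1-1$; goto $q_2$", $q_2$: halt, passes through the configurations $(q_0,0,0),(q_1,1,0),(q_2,0,0)$ and halts.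

Finally, a problem is in $\Sigma^0_1$ if its positive instances can be enumerated by an algorithm. It is $\Sigma^0_1$-complete if moreover every problem in $\Sigma^0_1$ has a computable many-one reduction to it.

## 2. Reachability with three clocks: what is asked and what will be proved

For two clocks with additive constraints, reachability is decidable via a finite region graph (Bérard and Dufourd, *Timed automata and additive clock constraints*, IPL 75, 2000). For four clocks it is undecidable, by a reduction from two-counter machines. The question, posed in "Foundations for Timed Systems" (http://www.lsv.fr/Publis/PAPERS/PDF/bouyer-nasslingen.pdf), is about the number in between: *is reachability decidable for three clocks?* Two facts are quoted along with it. For the constraints $\{x+y=1,\ x=0,\ z=1\}$ no finite stable partition exists, so the two-clock construction does not extend. And the four-clock reduction cannot be adapted directly.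

The answer is that the problem is undecidable, and the following statements are what we prove.

**Theorem 1.** Reachability is undecidable for timed automata with three clocks $x,y,z$, even if every guard is a conjunction of at most two atoms from $\{x=1,\ y=1,\ z=1,\ x+z=1,\ y+z=1\}$. The three-clock problem is $\Sigma^0_1$-complete.

**Theorem 2.** It remains undecidable with a single additive atom: every guard is a conjunction of at most two atoms from $\{x=1,\ y=1,\ z=1,\ x+y=1\}$.

**Corollary 3.** Fix a finite clock set $X$ and a set $E$ of pairs of distinct clocks whose sums may be compared with constants; atoms $x\sim c$ and $x+x\sim c$ are always allowed. Reachability is decidable if and only if $|X|\le2$ or $E=\emptyset$.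

## 3. Two clocks can halve a number; three clocks can notice it

Start with two clocks $x,z$ at $(t,0)$, where $0\le t<1$, and perform $[x+z=1;x]$, then $[z=1;z]$. After time $s$ we have $x+z=t+2s$, so the first guard holds at $s=\frac{1-t}2$. At $s=1$ the clock $x$ has the value $1-\frac{1-t}{2}=\frac{1+t}2$. So
$$(t,0)\ \longmapsto\ \Bigl(\frac{1+t}2,\,0\Bigr),$$
and from $(0,0)$ the loop produces $x=\frac12,\frac34,\frac78,\dots$: infinitely many valuations. This alone is harmless for a region method, because the loop can be performed from every $t\in[0,1)$ and nothing in it distinguishes one $t$ from another.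

With a third clock, these values can be told apart. Consider
$$S:\ [y=1;y],\ [x+z=1;x],\ [z=1;z]\qquad\text{and}\qquad F:\ [x=1\wedge y=1;\emptyset].$$
Start at $(t,\eta,0)$ with $0\le t<1$ and $0\le\eta\le 1$. The first step of $S$ must happen at time $1-\eta$, the second at $\frac{1-t}2$, the third at $1$. So $S$ is executable iff $1-\eta\le\frac{1-t}2$, and then the result is $(\frac{1+t}2,\eta,0)$, since $y$ was reset at time $1-\eta$. From $(t,\eta,0)$ the transition $F$ is possible iff $t=\eta$.

Now let $v_k=(0,1-2^{-k},0)$ for $k\ge0$. After $i$ executions of $S$ the value of $x$ is $1-2^{-i}$, and the next execution requires $2^{-k}\le 2^{-i-1}$, that is, $i+1\le k$. Hence $S^n$ is executable from $v_k$ iff $n\le k$, and $S^nF$ is executable from $v_k$ iff $n=k$.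

This is exactly where the region method stops. If $\equiv$ is stable for these guards and $v\equiv w$, then every sequence of transitions executable from $v$ is executable from $w$. Indeed, match each delay $d$ by $d'$; the guard holds in both valuations or in neither; after the reset the valuations are again equivalent; then induct. So the $v_k$ are pairwise inequivalent, and no stable relation for the guards $x=1\wedge y=1$, $y=1$, $x+z=1$, $z=1$ has finitely many classes.

The absence of a finite stable relation does not yet prove undecidability. It does suggest storing information in clock values.

## 4. Storing a counter in one clock: pushing works, popping does not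

A natural attempt is to simulate a two-counter machine. Store the first counter $a$ as $x=1-2^{-a}$ and the second as $y=1-2^{-b}$, and use $z$ to cut time into rounds of length $1$. An increment is the halving of $1-t$ seen above. A decrement must do the opposite: $t\mapsto 2t-1$.

Let us see what a round can do to one clock $x$ of value $t\in[0,1)$, when $z$ runs from $0$ to $1$, when each reset of $x$ is made under the guard $x=1$ or $x+z=1$, and when $x$ is reset at least once. Let $s$ be the value of $z$.

The first reset happens at $s=1-t$ (guard $x=1$) or $s=\frac{1-t}2$ (guard $x+z=1$), so at a positive time. After a reset at time $s_1>0$ we have $x=s-s_1$. Then $x=1$ would need $s=1+s_1>1$, which is too late. And $x+z=1$ means $2s-s_1=1$, so $s=\frac{1+s_1}2$. If the last reset is at time $s$, the value at the end of the round is $1-s$, and the last rule replaces $1-s_1$ by $\frac{1-s_1}2$. So the possible effects on $x$ are exactly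
$$t\mapsto \frac{t}{2^{k}}\qquad\text{and}\qquad t\mapsto\frac{1}{2^{k}}\cdot\frac{1+t}{2},\qquad k\ge0 .$$
Every one of these maps has slope at most $1$, and so has every composition of them. The map $t\mapsto 2t-1$ has slope $2$. Decrements are out of reach by such rounds, and this is the point where the attempt breaks down.

But among the maps we found are $t\mapsto\frac t2$ and $t\mapsto\frac{1+t}2$. Read $t$ in binary: they insert a digit $0$ or $1$ directly after the binary point. So a clock can hold a binary word onto which digits may be pushed and never popped. We should therefore reduce from a problem that only needs pushing, with one comparison at the very end. PCP is such a problem.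

## 5. Rounds that push digits into two clocks independently

For a clock $c\in\{x,y\}$ define three *programs*, which are sequences of steps:

* $K_c$ ("keep"): $[c=1;c]$.
* $P^1_c$ ("push 1"): $[c+z=1;c]$.
* $P^0_c$ ("push 0"): $[c=1;c]$, then $[c+z=1;c]$.

In a round we want to run one program on $x$ and one on $y$ at the same time. The order in which their steps occur depends on the current values, so we allow all interleavings.

**Definition (round).** For a program $p$ of $x$ and a program $q$ of $y$, the round $(p,q)$ has locations $(i,j)$ with $0\le i\le|p|$ and $0\le j\le|q|$. There is a transition $(i,j)\to(i+1,j)$ performing step $i+1$ of $p$, and a transition $(i,j)\to(i,j+1)$ performing step $j+1$ of $q$. From $(|p|,|q|)$ there is one exit transition $[z=1;z]$. The round starts in $(0,0)$.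

**Example.** The round $(P^1,K)$ has locations $(0,0),(1,0),(0,1),(1,1)$. Started at $(0,\frac34,0)$, it resets $y$ at time $\frac14$ and $x$ at time $\frac12$, passing through $(0,1)$, and exits with $(\frac12,\frac34,0)$. Started at $(\frac34,0,0)$, it resets $x$ at time $\frac18$ and $y$ at time $1$, passing through $(1,0)$, and exits with $(\frac78,0,0)$.

Let $f_K(t)=t$ and $f_{P^b}(t)=\frac{t+b}2$ for $b\in\{0,1\}$.

**Lemma 4.** Suppose a round $(p,q)$ is started with valuation $(\xi,\eta,0)$, or with $(\xi+d,\eta+d,d)$ reached from it by a delay $d\ge 0$ that may be chosen freely, where $\xi,\eta\in[0,1)$. Then the exit transition can be taken, and whenever it is taken the resulting valuation is $(f_p(\xi),f_q(\eta),0)$. Moreover $f_p(\xi),f_q(\eta)\in[0,1)$.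

**Proof.** *Separating the two clocks.* Before the exit, $z$ is not reset, so the value $s$ of $z$ is the time elapsed since $z=0$, including a possible initial delay $d$. The exit happens exactly at $s=1$. Steps of $p$ test only $x,z$ and reset only $x$; steps of $q$ test only $y,z$ and reset only $y$. So neither program influences the times at which the other can act, and we may study one clock $c$ with value $t\in[0,1)$ at $s=0$. Until its first reset, $c=t+s$.

*Computing the step times.* For $K_c$, the guard $t+s=1$ forces $s=1-t\in(0,1]$. At $s=1$ we have $c=1-(1-t)=t$.

For $P^1_c$, the guard $t+2s=1$ forces $s=\frac{1-t}2\in(0,\frac12]$. At $s=1$ we have $c=1-\frac{1-t}2=\frac{t+1}2$.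

For $P^0_c$, the first step forces $s_1=1-t$. Afterwards $c=s-s_1$, so $c+z=2s-s_1=1$ forces $s_2=\frac{1+s_1}2=1-\frac t2$. Since $s_1\le1$, we have $s_1\le s_2\le1$. At $s=1$ we have $c=1-s_2=\frac t2$.

*Merging.* All step times are uniquely determined, lie in $[0,1]$, and are in the correct order within each program. For the existence of a passage, take $d=0$, list the steps of both programs in order of their times, breaking ties in either way, and follow the corresponding path from $(0,0)$ to $(|p|,|q|)$. Tied steps are taken one after the other with zero delay, and since they concern different clocks or consecutive steps of one program, their guards hold as computed. Then exit at $s=1$. Conversely, any passage performs each step at its forced time, so the values at the exit are the computed ones. Finally $t$, $\frac t2$ and $\frac{1+t}2$ lie in $[0,1)$ when $t$ does. $\square$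

## 6. PCP in three clocks: proof of Theorem 1

**Step 1: a numerical code for words.** We need a code in which pushing a digit is one of the maps of Lemma 4 and in which different words have different codes. Put
$$\mathrm{val}(\varepsilon)=\tfrac12,\qquad \mathrm{val}(wb)=\frac{\mathrm{val}(w)+b}{2}. \tag{1}$$
For $w=w_1\cdots w_m$ this says that $\mathrm{val}(w)$ is the binary number $0.w_mw_{m-1}\cdots w_1 1$. The final digit $1$ marks the end of the word: without it, trailing zeros would be lost.

**Lemma 5.** The map $\mathrm{val}$ is injective, with values in $(0,1)$.

**Proof.** The values lie in $(0,1)$ by (1). By the binary expansion, $2^{m+1}\mathrm{val}(w)$ is an odd integer. A rational number can be written as an odd integer divided by $2^{m+1}$ for at most one $m$, so $\mathrm{val}(w)$ determines $m$. Then the $m+1$ binary digits of the integer $2^{m+1}\mathrm{val}(w)$ determine $w$. $\square$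

**Step 2: the automaton.** The purpose is to let the automaton guess indices and append $u_i$ to the word in $x$ and $v_i$ to the word in $y$. The initial location is location $(0,0)$ of a round $(P^1,P^1)$, whose exit leads to a location $h_0$. There is another location $h$. For each $i\in\{1,\dots,k\}$ and each $g\in\{h_0,h\}$ there is a transition $[\text{true};\emptyset]$ from $g$ to the start of a chain of $|u_i|+|v_i|$ rounds. In this chain, the exit of each round leads to location $(0,0)$ of the next. First come rounds $(P^b,K)$ for the successive letters $b$ of $u_i$, then rounds $(K,P^b)$ for the successive letters $b$ of $v_i$. The exit of the last round leads to $h$. Finally there is a transition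
$$h\xrightarrow{[x=1\,\wedge\,y=1;\ \emptyset]}\ell_f .$$
The location $h_0$ is kept apart from $h$ because the empty choice of indices, with two empty words, must not count as a solution.

**Step 3: the valuations at $h$.** We identify what the automaton can store. From $(0,0,0)$ the initial round gives $(\frac12,\frac12,0)$ at $h_0$, which is $(\mathrm{val}(\varepsilon),\mathrm{val}(\varepsilon),0)$. From $h_0$ or $h$, entered with $(\mathrm{val}(u),\mathrm{val}(v),0)$, a run may wait for some $d\ge 0$ and enter the chain of index $i$. This is the situation allowed in Lemma 4, with $d$ free. By Lemma 4 applied to each round in turn, the chain can be traversed, and whenever it is traversed, $h$ is entered with $(\mathrm{val}(uu_i),\mathrm{val}(vv_i),0)$. By induction, the valuations with which $h$ is entered are exactly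
$$\bigl(\mathrm{val}(u_{i_1}\cdots u_{i_r}),\ \mathrm{val}(v_{i_1}\cdots v_{i_r}),\ 0\bigr),\qquad r\ge1,\ i_1,\dots,i_r\in\{1,\dots,k\}. \tag{2}$$

**Step 4: the comparison.** From $h$, entered with $(\xi,\eta,0)$ where $\xi,\eta<1$, the transition to $\ell_f$ can be taken iff $\xi+d=1=\eta+d$ for some $d\ge0$, that is, iff $\xi=\eta$. By (2) and Lemma 5, $\ell_f$ is reachable iff the PCP instance has a solution. The construction is computable, and its guards are of the required form. So the problem is undecidable, and in fact $\Sigma^0_1$-hard.

**Step 5: membership in $\Sigma^0_1$.** It remains to enumerate the positive instances of the general three-clock problem. Fix a finite path of transitions from $\ell_0$ to $\ell_f$ with unknown delays $d_1,\dots,d_n\ge0$. Just before the $j$th transition, the value of a clock is the sum of the delays since its last reset on the path. So each guard becomes a Boolean combination of linear inequalities in the $d_j$ with integer coefficients. Whether all of them are simultaneously satisfiable over the reals is decidable. Enumerating all finite paths and testing each one gives the enumeration. $\blacksquare$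

**Example.** For the pairs $(0,01),(11,1)$ and the indices $1,2$, the first chain changes $x$ from $\frac12$ to $\frac14$ (push $0$) and $y$ from $\frac12$ through $\frac14$ to $\frac58$ (push $0$, push $1$). So $h$ is entered with $(\frac14,\frac58,0)$. The second chain changes $x$ through $\frac58$ to $\frac{13}{16}$ and $y$ to $\frac{13}{16}$. Now the final guard holds after the delay $\frac3{16}$. For the single pair $(0,1)$, the entries are $(2^{-r-1},\,1-2^{-r-1},\,0)$ with $r\ge1$. The two values would agree only for $2^{-r}=1$, so $\ell_f$ is never reached.

## 7. Only one sum: two clocks as the endpoints of an interval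

Theorem 1 used two sums. If only $x+z=1$ were available, the program for $y$ in a round could use only $y=1$ and $z=1$. For $y=t\in[0,1)$ at the start of the round, the guard $y=1$ allows one reset at time $1-t$, and the next time $y=1$ would be $2-t>1$. A reset under $z=1$ leaves $y=0$. So a round could only keep $y$ or erase it, and digits could no longer be pushed into $y$. The reduction of Section 6 stops here.

For Theorem 2 we take the sum between the two storing clocks, $x+y=1$, and keep $z$ as the clock that marks rounds. Then $x$ and $y$ are no longer independent. We view a valuation $(\alpha,\beta,0)$ with $\alpha\le\beta$ as the interval $[\alpha,\beta]$. The guard $x+y=1$ has two uses.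

* In the middle of a round it finds the time needed to replace an endpoint by the midpoint $\frac{\alpha+\beta}2$.
* At the end of a round it tests $\alpha+\beta=1$, that is, whether the interval is centered at $\frac12$.

The plan is to return to counter machines and to store an odd number $n$ as the interval of length $\frac1n$ centered at $\frac12$. The contraction obstacle of Section 4 is met by guessing: the automaton resets a clock at an arbitrary moment, or chooses a sequence of bisections freely, and afterwards the centering test accepts only the correct guess.

## 8. Seven gadgets

Each gadget below is a sequence of transitions, started at a valuation $(\alpha,\beta,0)$ with $\alpha,\beta\in[0,1]$. We abbreviate it as $(\alpha,\beta)$. A delay between two gadgets counts as part of the first delay of the second gadget, by our convention.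

**Lemma 6.** Each gadget in the table can be executed completely exactly under the stated condition. It then ends in exactly the stated valuations, again with $z=0$ and with $x,y\in[0,1]$.

| name | transitions | condition | result |
|---|---|---|---|
| $M_x$ | $[y=1;y],\ [x+y=1;x],\ [z=1;z]$ | $\alpha\le\beta$ | $(\frac{\alpha+\beta}2,\ \beta)$ |
| $M_y$ | $[y=1;y],\ [x+y=1;y],\ [x=1;x],\ [z=1;z]$ | $\alpha\le\beta$ | $(\alpha,\ \frac{\alpha+\beta}2)$ |
| $Q$ | $[y=1;y],\ [x=1;x],\ [z=1\wedge x+y=1;z]$ | $\alpha\le\beta$ and $\alpha+\beta=1$ | $(\alpha,\beta)$ |
| $G$ | $[y=1;y],\ [\text{true};x],\ [z=1;z]$ | none | $(\alpha',\beta)$, any $\alpha'\in[0,\beta]$ |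
| $An$ | $[y=1;y],\ [x=1;x,z]$ | $\alpha\le\beta$ | $(0,\ \beta-\alpha)$ |
| $Cp$ | $[x=1;y],\ [z=1;x,z]$ | none | $(0,\alpha)$ |
| $D$ (only for $\alpha=0$) | $[y=1;y,z],\ [x=1;x],\ [\text{true};y],\ [z=1\wedge x+y=1;z],\ [x=1;x,z]$ | $\beta\le\frac12$ | $(0,2\beta)$ |

In words: $M_x$ and $M_y$ move the left or right endpoint to the midpoint; $Q$ tests the centering; $G$ guesses a new left endpoint; $An$ moves the interval so that it is anchored at $0$; $Cp$ copies the left endpoint into $y$; $D$ doubles.

**Proof.** *The common first step.* In $M_x,M_y,Q,G,An$ the first step forces the delay $1-\beta$ and leads to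
$$(x,y,z)=(\alpha+1-\beta,\ 0,\ 1-\beta). \tag{3}$$

*The gadgets $M_x$ and $M_y$.* In (3) the sum is $x+y=\alpha+1-\beta$, and it grows at rate $2$. So $x+y=1$ is attainable iff $\alpha\le\beta$, and then with delay $\frac{\beta-\alpha}2$. This gives
$$\Bigl(1-\frac{\beta-\alpha}2,\ \frac{\beta-\alpha}2,\ 1-\frac{\alpha+\beta}2\Bigr).$$
For $M_x$ we reset $x$. The delay until $z=1$ is $\frac{\alpha+\beta}2\geq 0$, and then $x=\frac{\alpha+\beta}2$ and $y=\frac{\beta-\alpha}2+\frac{\alpha+\beta}2=\beta$. For $M_y$ we reset $y$. The delay until $x=1$ is $\frac{\beta-\alpha}2$. It gives $y=\frac{\beta-\alpha}2$ and $z=1-\alpha$, and $x$ is reset. After the delay $\alpha$ we have $z=1$, $x=\alpha$ and $y=\frac{\beta-\alpha}2+\alpha=\frac{\alpha+\beta}2$.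

*The gadgets $Q$ and $An$.* From (3), $x=1$ is attainable iff $\alpha\le\beta$, with delay $\beta-\alpha$. This gives $y=\beta-\alpha$ and $z=1-\alpha$, and $x$ is reset. For $An$, also $z$ is reset, and the result is $(0,\beta-\alpha)$. For $Q$, the delay $\alpha$ until $z=1$ gives $x=\alpha$, $y=\beta$, and the guard holds iff $\alpha+\beta=1$.

*The gadget $G$.* After (3), $x$ is reset at some time $s$, measured from the start of the gadget. Since $z=1$ must still be met, the possible times are exactly $s\in[1-\beta,1]$. When $z=1$ we have $x=1-s$, which is an arbitrary number in $[0,\beta]$, and $y=1-(1-\beta)=\beta$.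

*The gadget $Cp$.* The guard $x=1$ holds at time $1-\alpha$, where $y$ is reset and $z=1-\alpha$. The delay $\alpha$ until $z=1$ gives $y=\alpha$, and $x,z$ are reset.

*The gadget $D$.* Start with $(0,\beta,0)$. The guard $y=1$ holds after $1-\beta$, and the resets give $(1-\beta,0,0)$. The guard $x=1$ holds after $\beta$, and the reset gives $(0,\beta,\beta)$. After an arbitrary delay $w\ge0$, the reset of $y$ gives $(w,0,\beta+w)$. Then $z=1$ holds after $w'=1-\beta-w$, which must be $\ge0$, and there $x=w+w'=1-\beta$, $y=w'$. The guard $x+y=1$ forces $w'=\beta$, that is, $w=1-2\beta$. This is possible iff $\beta\le\frac12$. The reset of $z$ gives $(1-\beta,\beta,0)$. Finally $x=1$ holds after $\beta$, where $y=2\beta$, and the resets give $(0,2\beta,0)$.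

All results have coordinates in $[0,1]$. $\square$

In $D$ the doubling comes from a guess: the third transition resets $y$ at any moment, and the fourth accepts only $w=1-2\beta$.

## 9. Reading a fraction by bisection

**Definition (encoding).** For odd $n\ge1$ let
$$C(n)=\Bigl(\tfrac12\bigl(1-\tfrac1n\bigr),\ \tfrac12\bigl(1+\tfrac1n\bigr)\Bigr).$$
As an interval, $C(n)$ has center $\frac12$ and length $\frac1n$. Counters $(a,b)$ will be encoded by $C(3^a5^b)$.

**Example.** $C(1)=(0,1)$, $C(3)=(\frac13,\frac23)$, $C(5)=(\frac25,\frac35)$, and $C(15)=(\frac7{15},\frac8{15})$ encodes the counters $(1,1)$.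

**Definition (reading gadget).** The gadget $T$ consists of an arbitrary finite sequence of gadgets $M_x,M_y$ (a loop), followed by $Q$. Its digit sequence $\iota_1\cdots\iota_m$ has $\iota_i=1$ if the $i$th gadget is $M_x$, and $\iota_i=0$ if it is $M_y$.

**Example.** From $(0,\frac45)$ with digits $1,0$: the gadget $M_x$ gives $(\frac25,\frac45)$, then $M_y$ gives $(\frac25,\frac35)$, and $Q$ accepts. The result is $C(5)$. Appending a $1$ to the digits gives $101$, which is $5$ in binary, and $\frac45\cdot5=2^2$. The lemma says that this is the general rule.

**Lemma 7.** Let $0\le\beta\le1$. From $(0,\beta)$, $T$ can be executed with digit sequence $\iota_1\cdots\iota_m$ iff $\beta N=2^m$, where $N$ is the odd integer written $\iota_1\cdots\iota_m1$ in binary. The result is then $C(N)$. Consequently, $T$ from $(0,\beta)$ can end only in some $C(N)$ with $N$ odd and $\beta N$ a power of $2$. Conversely, if $N$ is odd and $\beta=2^m/N\in(\frac12,1]$ with $m\ge0$, then $T$ from $(0,\beta)$ can end in $C(N)$.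

**Proof.** *The interval after $m$ bisections.* Let $I=\sum_{i\le m}\iota_i2^{-i}$. We claim that after the $m$ gadgets the valuation is
$$\bigl(\beta I,\ \beta(I+2^{-m})\bigr). \tag{4}$$
For $m=0$ this is $(0,\beta)$. Suppose (4) holds for $m$. The midpoint is $\beta(I+2^{-m-1})$. If the next digit is $1$, then $M_x$ moves the left endpoint to the midpoint. This gives (4) for $m+1$ with $I$ replaced by $I+2^{-(m+1)}$, because $I+2^{-m}=(I+2^{-(m+1)})+2^{-(m+1)}$. If the next digit is $0$, then $M_y$ moves the right endpoint to the midpoint, which gives (4) for $m+1$ with the same $I$. In (4) the left endpoint never exceeds the right one, so all the gadgets are executable by Lemma 6.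

*The centering test.* By Lemma 6, $Q$ is executable iff $\beta(2I+2^{-m})=1$. The integer written $\iota_1\cdots\iota_m$ is $2^mI$, so $N=2\cdot2^mI+1=2^{m+1}I+1$. Multiplying the condition by $2^m$ turns it into $\beta N=2^m$. In that case the first coordinate is
$$\beta I=\frac{2^m}{N}\cdot\frac{N-1}{2^{m+1}}=\frac12\Bigl(1-\frac1N\Bigr),$$
and the two coordinates sum to $1$. So the result is $C(N)$. The statement after "Consequently" follows.

*The converse.* If $\beta=2^m/N>\frac12$, then $N<2^{m+1}$. So the odd number $N$ can be written with exactly $m+1$ binary digits, leading zeros allowed, and the last digit is $1$. Let $\iota_1\cdots\iota_m$ be the other digits. Then $\beta N=2^m$, and $T$ can be executed with this digit sequence. $\square$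

**Definition (restricted reading).** For $p\in\{3,5\}$, let $T_p$ be $T$ restricted to digit sequences with $p\nmid N$. This is a finite product construction. Locations remember $\rho$, the value of the digits read modulo $p$, which starts at $0$ and is updated by $\rho\mapsto2\rho+\iota$. The gadget $Q$ may be entered iff $2\rho+1\not\equiv0\pmod p$, since $N\equiv2\rho+1\pmod p$.

For example, after the digits $1,0$ we have $N=5$. For $p=3$ the remainders are $0,1,2$, and $2\cdot2+1=5\not\equiv0\pmod 3$, so $T_3$ may proceed. For $p=5$ the remainders are $0,1,2$ as well, and $2\cdot2+1\equiv0\pmod5$, so $T_5$ may not.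

Reading determines $N$ only from an equation involving a power of $2$. So a factor $2$ in the encoded number would be invisible, and this is why the encoding uses the odd primes $3$ and $5$.

## 10. Multiplying, testing and dividing

Write $D^*$ for a loop of $D$ executed any finite number of times. Below, $n$ is odd.

**Lemma 8.** Let $n\ge1$ be odd and $p\in\{3,5\}$. Consider the following sequences of gadgets, started in $C(n)$.

1. *Multiply by 3*: $G,M_y,Q$. It is always executable, and the result is always $C(3n)$.
2. *Multiply by 5*: $G,M_y,M_x,Q$. It is always executable, and the result is always $C(5n)$.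
3. *Test $p\nmid n$*: $An,D^*,T_p$. It is executable iff $p\nmid n$, and the result is always $C(n)$.
4. *Divide by $p$*: $An,M_x,M_x,Cp,D^*,T$ for $p=3$, and $An,M_x,M_y,M_x,Cp,D^*,T$ for $p=5$. It is executable iff $p\mid n$, and the result is always $C(n/p)$.

**Proof.** Put $e=\frac1{2n}$, so $0<e\le\frac12$ and $C(n)=(\frac12-e,\frac12+e)$. Let $\beta=\frac12+e$.

**Operation 1: the test forces the right guess.** After $G$ we have $(\alpha',\beta)$ with $\alpha'\in[0,\beta]$ arbitrary, and after $M_y$ we have $(\alpha',\frac{\alpha'+\beta}2)$. Here the left endpoint does not exceed the right one, so $Q$ is executable iff the coordinates sum to $1$, that is,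
$$3\alpha'+\beta=2,\qquad \alpha'=\frac{2-\frac12-e}{3}=\frac12-\frac e3 .$$
This number lies in $[0,\beta]$, since $e\le\frac12$ gives $\frac12-\frac e3\ge\frac13$ and $\frac12-\frac e3\le\frac12\le\beta$. The result has first coordinate $\frac12-\frac e3$ and sum $1$, so it is $(\frac12-\frac e3,\frac12+\frac e3)=C(3n)$.

**Operation 2: the same with one more bisection.** After $G,M_y$ we have $(\alpha',\frac{\alpha'+\beta}2)$, and $M_x$ turns this into $(\frac{3\alpha'+\beta}4,\frac{\alpha'+\beta}2)$. Again the left endpoint does not exceed the right one. The sum is $\frac{5\alpha'+3\beta}4$, so $Q$ is executable iff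
$$5\alpha'+3\beta=4,\qquad \alpha'=\frac{4-\frac32-3e}{5}=\frac12-\frac{3e}5 .$$
This lies in $[0,\beta]$, since it is at least $\frac12-\frac3{10}=\frac15$ and at most $\frac12\le\beta$. The first coordinate of the result is
$$\frac{3\alpha'+\beta}{4}=\frac{\frac32-\frac{9e}5+\frac12+e}{4}=\frac{2-\frac{4e}5}{4}=\frac12-\frac e5,$$
and the sum is $1$. So the result is $C(5n)$.

**Operation 3: anchor, enlarge, read back.** The gadget $An$ gives $(0,2e)=(0,\frac1n)$. After $j$ executions of $D$ we have $(0,\frac{2^j}n)$. By Lemma 7, $T_p$ can end only in some $C(N)$ with $N$ odd, $p\nmid N$, and $\frac{2^j}nN=2^m$, that is, $2^jN=2^mn$. Since $N$ and $n$ are odd, $N=n$. So the result is $C(n)$, and the operation is executable only if $p\nmid n$.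

Conversely, let $p\nmid n$ and take $j=\lfloor\log_2n\rfloor$, so $2^j\le n<2^{j+1}$. For $i<j$ we have $2^{i+1}\le2^j\le n$, hence $\frac{2^i}n\le\frac12$, and all $j$ doublings are executable by Lemma 6. Moreover $\frac{2^j}n\in(\frac12,1]$. By Lemma 7, with $m=j$ and $N=n$, $T$ can end in $C(n)$; since $p\nmid n$, so can $T_p$.

**Operation 4: put the factor $p$ into the numerator, then read.** Let $\delta=\frac1n$. After $An$ we have $(0,\delta)$. The bisections and the copy give, for $p=3$,
$$(0,\delta)\to\bigl(\tfrac\delta2,\delta\bigr)\to\bigl(\tfrac{3\delta}4,\delta\bigr)\to\bigl(0,\tfrac{3\delta}4\bigr),$$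
and for $p=5$,
$$(0,\delta)\to\bigl(\tfrac\delta2,\delta\bigr)\to\bigl(\tfrac\delta2,\tfrac{3\delta}4\bigr)\to\bigl(\tfrac{5\delta}8,\tfrac{3\delta}4\bigr)\to\bigl(0,\tfrac{5\delta}8\bigr).$$
So before $D^*$ the valuation is $(0,\frac{p}{2^cn})$, with $c=2$ for $p=3$ and $c=3$ for $p=5$. Suppose that $j$ doublings are executed and then $T$ ends. By Lemma 7, the result is some $C(N)$ with $N$ odd and $\frac{2^jp}{2^cn}N=2^m$, that is, $2^jpN=2^{m+c}n$. All of $p,N,n$ are odd, so $pN=n$. Hence $p\mid n$ and the result is $C(n/p)$.

Conversely, let $n=pN$. Then the loop $D^*$ starts from $(0,\frac{2^{-c}}N)$. Take $j=c+\lfloor\log_2N\rfloor$. For $i<j$ the doubling number $i+1$ is applied to $\frac{2^{i-c}}N$, where $i-c\le\lfloor\log_2N\rfloor-1$, so this value is at most $\frac12$ and the doubling is executable. After $j$ doublings the value is $\frac{2^{\lfloor\log_2N\rfloor}}N\in(\frac12,1]$, and by Lemma 7 the gadget $T$ can end in $C(N)=C(n/p)$. $\square$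

**Example.** Multiply $C(1)=(0,1)$ by $3$: guess $\alpha'=\frac13$, so that $M_y$ gives $(\frac13,\frac23)=C(3)$, which $Q$ accepts. Now divide $C(3)$ by $3$. The gadget $An$ gives $(0,\frac13)$, the two $M_x$ give $(\frac16,\frac13)$ and $(\frac14,\frac13)$, and $Cp$ gives $(0,\frac14)$. Two doublings give $(0,1)$, and $T$ with no digits only performs $Q$, ending in $C(1)$. If instead we try to divide $C(5)$ by $3$, we reach $(0,\frac3{20})$ before $D^*$. The reading would need an odd $N$ with $2^j\cdot3N=2^{m+2}\cdot5$, hence $3N=5$, which is impossible. So every such run blocks.

## 11. Simulating a two-counter machine: proof of Theorem 2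

**Step 1: the automaton.** We turn each machine instruction into an operation of Lemma 8. From the initial location, the transition $[z=1;x,z]$ turns $(0,0,0)$ into $(0,1,0)$, that is, $C(1)$, the encoding of counters $(0,0)$. It leads to the location of the initial machine state. Each machine state becomes a location. Let $p=3$ for the first counter and $p=5$ for the second.

* The instruction "$c:=c+1$; goto $q'$" becomes operation 1 (first counter) or operation 2 (second counter), ending in $q'$.
* The instruction "if $c=0$ goto $q'$ else $c:=c-1$; goto $q''$" becomes two branches between which the automaton may choose: operation 3 ending in $q'$, and operation 4 ending in $q''$.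
* The halting state is $\ell_f$.

Loops and choices are made by the first transition of the next gadget, so no extra guards arise.

**Step 2: correctness.** We show that the valuations with which the location of a state $q$ is entered are exactly the $C(3^a5^b)$ for which $(q,a,b)$ is a configuration that the machine reaches from the initial state with counters $(0,0)$. The number $n=3^a5^b$ is always odd. The first counter is $0$ iff $3\nmid n$, and the second is $0$ iff $5\nmid n$. Multiplication by $p$ increments the corresponding counter, and division by $p$, when $p\mid n$, decrements it. By Lemma 8, an operation started in $C(n)$ can be completed iff the machine allows the corresponding step, and whenever it is completed it ends exactly in the encoding of the successor configuration. A run may take the wrong branch, guess wrongly or double too often; then it blocks inside a gadget, but it never enters a state location with a wrong valuation. Induction on the number of completed operations shows that every entry is an encoding of a reachable configuration. Induction on the number of machine steps shows that every reachable configuration occurs.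

**Step 3: conclusion.** So $\ell_f$ is reachable iff the machine halts. The construction is computable, and by the table in Section 8 every guard is a conjunction of at most two atoms among $x=1$, $y=1$, $z=1$, $x+y=1$. Since halting is undecidable, so is reachability. $\blacksquare$

## 12. Which sums are allowed: proof of Corollary 3

**Case $|X|\ge3$ and $E\ne\emptyset$.** We need undecidability. Name the clocks of one pair of $E$ as $x,y$, and call any third clock $z$. The automata of Theorem 2 use only the sum $x+y$, so they are allowed; further clocks are unused. Reachability is undecidable.

**Rescaling.** For the decidable cases we first remove atoms $x+x\sim c$. Such an atom means $2x\sim c$. Double every clock value: the map $(\ell,v)\mapsto(\ell,2v)$ turns a delay $d$ into a delay $2d$ and commutes with resets, and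
$$x+x\sim c\ \text{ at } v\iff x\sim c\ \text{ at }2v,\qquad x\sim c\ \text{ at } v\iff x\sim2c\ \text{ at }2v,\qquad x+y\sim c\ \text{ at } v\iff x+y\sim2c\ \text{ at }2v .$$
So replacing the atoms in this way gives an automaton with the same reachable locations, with integer constants and without atoms $x+x\sim c$.

**Case $E=\emptyset$.** After rescaling, only atoms $x\sim c$ are left. Writing each guard in disjunctive normal form, replacing negated atoms by inequalities in the usual way and splitting transitions along disjunctions, we get an ordinary timed automaton. For these, reachability is decidable (Alur and Dill, *A theory of timed automata*, TCS 126, 1994).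

**Case $|X|\le2$.** If $E=\emptyset$, the previous case applies. Otherwise $X=\{x,y\}$ and $E$ consists of the pair $x,y$. After rescaling, the atoms are of the form $x\sim c$, $y\sim c$ and $x+y\sim c$, and reachability is decidable by the result for two clocks (Bérard and Dufourd, *Timed automata and additive clock constraints*, IPL 75, 2000).

Every pair $(X,E)$ falls under one of these cases. $\blacksquare$
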